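
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\newtheorem*{claim}{Claim}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Near packings with common edges of bounded degree}


\begin{abstract}
Place two copies of a graph $G$ of order $n$ on the same $n$ vertices. They form a near packing
admitting $\mathcal D_k$ if every vertex lies in at most $k$ edges common to both copies. Let
$m(n,\mathcal D_k)$ be the largest $m$ such that every graph of order $n$ with at most $m$ edges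
has such a near packing. We prove that for every fixed $k\ge 1$ and all large $n$
\[
m(n,\mathcal D_k)=\left\lceil \frac{(k+2)(n-1)}{2}\right\rceil-1 ,
\]
which confirms a conjecture that $m(n,\mathcal D_k)$ equals $\frac{k+2}{2}n$ up to an additive
constant. The formula follows from a classification: among the graphs with at most
$(\frac{k+3}{2}-\varepsilon)n$ edges, $n$ large, the only ones without a near packing are those
with a vertex of degree $n-1$ and minimum degree at least $k+1$. The constant $\frac{k+3}{2}$ is
best possible.
\end{abstract}

\section{Introduction}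

\subsection*{The question}

Graphs are finite and simple. For a graph $G=(V,E)$ we write $N(v)$ and $d(v)$ for the neighborhood
and the degree of a vertex, $\Delta(G)$ and $\delta(G)$ for the maximum and minimum degree, and
$e(G)=|E|$ for the size.

Two copies of $G$ on the vertex set $V$ are described by a permutation $\sigma$ of $V$: the first
copy is $G$, the second has the edges $\sigma(x)\sigma(y)$ with $xy\in E$. We call an edge $pq\in E$
\emph{common} (for $\sigma$) if $\sigma^{-1}(p)\sigma^{-1}(q)\in E$; these are the edges that lie in
both copies. The \emph{common degree} of a vertex is the number of common edges containing it.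
If no edge is common, $\sigma$ is a packing of $G$. More generally, for a family $\mathcal F$ of
graphs, $\sigma$ is a \emph{near packing of $G$ admitting $\mathcal F$} if the graph on $V$ formed by
the common edges belongs to $\mathcal F$. Here $\mathcal F$ is the family $\mathcal D_k$ of all
graphs with maximum degree at most $k$, so that near packings are the permutations for which every
common degree is at most $k$.

Let $m(n,\mathcal F)$ be the maximum $m$ such that every graph of order $n$ and size at most $m$ has
a near packing admitting $\mathcal F$. For $\mathcal F=\mathcal D_k$ this makes sense only for $n$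
large in terms of $k$: if $n\le k+1$, every graph of order $n$ lies in $\mathcal D_k$, so no maximum
exists. Near packings
admitting $\mathcal D_0$ are packings, and it is known that $m(n,\mathcal D_0)=n-2$ for $n\ge 2$. How
many additional edges can we afford if we tolerate $k$ common edges at each vertex? For fixed $k$ and
large $n$ it is known that
\begin{equation}\label{eq:upper}
m(n,\mathcal D_k)\le\left\lceil\frac{(k+2)(n-1)}2\right\rceil-1 ,
\end{equation}
and the following conjecture appears in \cite{NP}.

\begin{conjecture}
For every fixed integer $k\ge1$ there are constants $c_1(k)$ and $c_2(k)$, depending only on $k$,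
such that for all $n$ sufficiently large in terms of $k$
\[
\frac{k+2}2n-c_1(k)\le m(n,\mathcal D_k)\le\frac{k+2}2n-c_2(k).
\]
\end{conjecture}

\subsection*{What one should guess}

The obstruction behind \eqref{eq:upper} is simple. Suppose that $u$ has degree $n-1$, where $n-1>k$.
If $\sigma(u)=u$, then all $n-1$ edges at $u$ are common, which is too many. If $\sigma(u)=w\neq u$,
then in the second copy
$w$ is adjacent to everything, so all $d(w)$ edges of $G$ at $w$ are common. Hence a near packing
must move $u$ to a vertex of degree at most $k$, and there is none if $\delta(G)\ge k+1$. We call a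
graph of order $n$ \emph{$k$-exceptional} if
\[
\Delta(G)=n-1\qquad\text{and}\qquad \delta(G)\ge k+1 .
\]
We have just proved that \emph{a $k$-exceptional graph of order $n>k+1$ has no near packing admitting
$\mathcal D_k$.} A $k$-exceptional graph has at least $\frac12\bigl((n-1)+(k+1)(n-1)\bigr)=
\frac{(k+2)(n-1)}2$ edges, which is the number that is rounded up in \eqref{eq:upper}. For $k=0$ the
cheapest such graph
is the star. So the conjecture asks, in a weak form, whether the one reason we can see is the only
reason that matters. We show that it is, and well beyond the range needed for $m(n,\mathcal D_k)$.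

\begin{theorem}\label{thm:main}
For every $k\ge1$ there is $n_0(k)$ such that for all $n\ge n_0(k)$
\[
m(n,\mathcal D_k)=\left\lceil\frac{(k+2)(n-1)}2\right\rceil-1 .
\]
In particular,
$\frac{k+2}2n-\frac{k+4}2\le m(n,\mathcal D_k)\le\frac{k+2}2n-\frac{k+3}2$,
so the conjecture holds with $c_1(k)=\frac{k+4}2$ and $c_2(k)=\frac{k+3}2$.
\end{theorem}

\begin{theorem}[Classification]\label{thm:class}
For every $k\ge1$ and $\varepsilon>0$ there is $n_0(k,\varepsilon)$ such that the following holds for
every graph $G$ of order $n\ge n_0(k,\varepsilon)$ with $e(G)\le(\frac{k+3}2-\varepsilon)n$: the graph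
$G$ has a near packing admitting $\mathcal D_k$ if and only if $G$ is not $k$-exceptional.
\end{theorem}

\begin{proposition}\label{prop:opt}
For every $k\ge1$ and all large $n$ there is a graph of order $n$ with at most $\frac{k+3}2n$ edges
that is not $k$-exceptional and has no near packing admitting $\mathcal D_k$.
\end{proposition}

Thus the constant $\frac{k+3}2$ in Theorem~\ref{thm:class} cannot be increased. The hypothesis
$k\ge1$ is needed there as well, although the formula of Theorem~\ref{thm:main} gives the correct value
$n-2$ for $k=0$.

\begin{remark}\label{rem:k0}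
The classification fails for $k=0$. Let $n\ge8$ and let $G$ be the disjoint union of a triangle and a
star with center $u$ and $n-4$ leaves; then $e(G)=n-1$, which is less than
$(\frac32-\varepsilon)n$ for $\varepsilon\le\frac12$, and $\Delta(G)<n-1$. Suppose
$\sigma$ is a packing. If $\sigma(u)=u$, then $|N(u)\cap\sigma(N(u))|\ge (n-4)-3>0$, so some edge at
$u$ is common. Let $\sigma(u)=w\ne u$. If $w$ is in the triangle, its two neighbors must not lie in
$\sigma(N(u))$, so they are images of triangle vertices, and the edge between them is common. If $w$
is a leaf, then, as $wu$ is not common, $u=\sigma(t)$ with $t$ in the triangle. The other two triangle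
vertices must be mapped outside $N(u)\cup\{u\}$, hence into the triangle, and the edge between
their images is common. So $G$ has no packing.
\end{remark}

\subsection*{Plan}

Section~\ref{sec:ext} deduces Theorem~\ref{thm:main} from Theorem~\ref{thm:class} and proves
Proposition~\ref{prop:opt}. The rest of the paper proves the ``if'' part of
Theorem~\ref{thm:class}; the ``only if'' part was proved above. Section~\ref{sec:examples} treats two
graphs by hand for $k=1$. They show the main idea: exchange every vertex $u$ of linear degree (every
\emph{hub}) with a low-degree \emph{partner} $w_u$, and exchange the remaining neighbors $x$ of $w_u$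
with \emph{decoys} $f(x)$ that are, as far as possible, not adjacent to $u$. Section~\ref{sec:pack}
handles all other vertices at once, by a packing lemma for sparse graphs whose maximum degree is at
most a small multiple of the order. Section~\ref{sec:extend} lists the conditions on partners and
decoys under which this works,
and Section~\ref{sec:proof} finds partners and decoys in every non-exceptional graph.

\section{Graphs without near packings}\label{sec:ext}

We need graphs of given minimum degree with as few edges as possible.
For $r\ge1$ and $M$ large in terms of $r$ let $Q(M,r)$ be the following graph on $\mathbb Z_M$, of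
minimum degree at least $r$ and size $\lceil rM/2\rceil$. If $r$ is even, join $i$ and $j$ whenever
$i-j\in\{\pm1,\dots,\pm r/2\}$; this graph is $r$-regular. If $r$ is odd, join $i$ and $j$ whenever
$i-j\in\{\pm1,\dots,\pm\frac{r-1}2\}$; this graph is $(r-1)$-regular. If then $M=2q$, add the perfect
matching $\{i,i+q\}$, $0\le i<q$. If $M=2q+1$, add the $q+1$ distinct edges $\{i,i+q\}$,
$0\le i\le q$, which cover all vertices; the size is
$\frac{(r-1)M}2+\frac{M+1}2=\lceil rM/2\rceil$.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:class}]
\emph{Upper bound.} Join a new vertex to all vertices of $Q(n-1,k)$. The resulting graph is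
$k$-exceptional, so it has no near packing admitting $\mathcal D_k$, and it has
$n-1+\lceil k(n-1)/2\rceil=\lceil(k+2)(n-1)/2\rceil$ edges. Hence
$m(n,\mathcal D_k)\le\lceil(k+2)(n-1)/2\rceil-1$.

\emph{Lower bound.} Let $e(G)\le\lceil(k+2)(n-1)/2\rceil-1$. Then $2e(G)<(k+2)(n-1)$, so $G$ is not
$k$-exceptional. Moreover $e(G)\le\frac{k+2}2n\le(\frac{k+3}2-\frac14)n$, so Theorem~\ref{thm:class} with
$\varepsilon=\frac14$ gives a near packing.

The last assertion of Theorem~\ref{thm:main} follows from $t\le\lceil t\rceil\le t+\frac12$, which
holds for $t=\frac{(k+2)(n-1)}2$ because $2t$ is an integer.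
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:opt}]
Add to $Q(n-1,k+1)$ one further edge at some vertex $z$, and then a new vertex $u$ adjacent to all
vertices except $z$. Call the result $G$. Every vertex $w\ne u$ satisfies $d(w)\ge k+2$, and
$\Delta(G)=d(u)=n-2$ for large $n$, so $G$ is not $k$-exceptional. Its size is at most
$(n-2)+\frac{(k+1)(n-1)+1}2+1\le\frac{k+3}2n$.

Let $\sigma$ be a permutation of $V(G)$. If $\sigma(u)=u$, then $u$ has common degree
$|N(u)\cap\sigma(N(u))|\ge n-3>k$. If $\sigma(u)=w\ne u$, then an edge $wq$ is common unless
$q=\sigma(z)$, so $w$ has common degree at least $d(w)-1\ge k+1$.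
\end{proof}

\section{Two examples}\label{sec:examples}

Let $k=1$. The graph in which $u$ is joined to all vertices of a perfect matching on
$n-1$ vertices is $1$-exceptional. Theorem~\ref{thm:class} says that, as long as $n$ is large and the
number of edges
stays below $(2-\varepsilon)n$, a single non-neighbor of $u$ makes a near packing possible. How can
one missing edge help?

\begin{example}[The non-neighbor has small degree]\label{ex:a}
Let $G-u$ consist of $m\ge3$ disjoint edges $a_ib_i$ and a path $xzy$, and let $u$ be adjacent to all
vertices except $z$. All vertices but $u$ have degree $2$. The vertex $u$ must be moved, and its image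
$w$ has degree $k+1=2$, one too many. So one of the two edges at $w$ must be kept from being common,
and this is possible only if its preimage is $uz$. Take $w=a_m$ and let
$\sigma$ exchange
\[
u\leftrightarrow a_m,\qquad b_m\leftrightarrow z .
\]
The edge $a_mb_m$ then has preimage $uz$, which is the missing edge. For the rest, fix $x$, $y$ and
$a_1,\dots,a_{m-1}$, and let $\sigma(b_i)=b_{i+1}$ for $1\le i\le m-1$, with indices modulo $m-1$.
The preimages of the edges of $G$ are as follows, where $i<m$ and the index $i-1$ is also taken modulo
$m-1$:
\[
\begin{array}{l|cccccccc}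
\text{edge}&ua_m&ub_m&ux,\,uy&ua_i&ub_i&a_mb_m&a_ib_i&zx,\,zy\\\hline
\text{preimage}&a_mu&a_mz&a_mx,\,a_my&a_ma_i&a_mb_{i-1}&uz&a_ib_{i-1}&b_mx,\,b_my
\end{array}
\]
Only the first preimage is an edge. So $ua_m$ is the only common edge.
\end{example}

Here $a_m$ is the partner of $u$, and $z$ is the decoy of $b_m$: in the second copy of $G$, the
vertex $a_m=\sigma(u)$ is adjacent to all vertices except $\sigma(z)$, and we arranged that
$\sigma(z)=b_m$.

\begin{example}[The non-neighbor has large degree]\label{ex:b}
Let $G-\{u,z\}$ consist of $m\ge3$ disjoint edges $a_ib_i$, let $u$ be adjacent to all vertices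
except $z$, and let $z$ be adjacent to $a_i,b_i$ for $1\le i\le s$, where $1\le s<m$. If $s$ is
linear in $m$, say $s=\lfloor m/3\rfloor$, then $z$ is a hub and needs a partner of its own, so it
cannot serve as a decoy. But
the missing edge $uz$ can be used in another way: give $u$ and $z$ \emph{adjacent} partners. Let
$\sigma$ exchange
\[
u\leftrightarrow a_m,\qquad z\leftrightarrow b_m ,
\]
and let $\sigma$ act on the other $a_i,b_i$ as before. Again $a_mb_m$ has preimage $uz$ and is not
common. With $i<m$, the edges $ub_m$, $ua_i$, $ub_i$, $a_ib_i$ have the non-edges $a_mz$, $a_ma_i$,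
$a_mb_{i-1}$,
$a_ib_{i-1}$ as preimages, and $za_i$, $zb_i$ (for $i\le s$) have the non-edges $b_ma_i$,
$b_mb_{i-1}$. So $ua_m$ is
again the only common edge.
\end{example}

In general the difficulties are these. There may be many hubs; the neighbors of the
partners may have large, though sublinear, degree; the rest of the graph is an arbitrary sparse graph
with its own vertices of large degree; and one has to show that suitable partners exist. For the last
point the bound $e(G)\le(\frac{k+3}2-\varepsilon)n$ is decisive: in the critical case, where $u$ is
adjacent to nearly all vertices and $\delta(G)\ge k+1$, it will yield many vertices of degree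
exactly $k+1$ whose only hub neighbor is $u$, like $a_m$ above. In the graph of
Proposition~\ref{prop:opt} there are none.

\section{Packing sparse graphs with forbidden pairs}\label{sec:pack}

Once the permutation is fixed on the hubs, partners and their surroundings, it must be completed on
the remaining vertices without creating new common edges. Edges between the fixed part and the rest
lead to conditions of the form ``$a$ must not be mapped to $b$''. The following lemma allows for such
conditions. Some bound on the maximum degree is necessary: a star has no packing.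

\begin{lemma}\label{lem:pack}
For every real $K\ge1$ there are $\theta=\theta(K)\in(0,1)$ and $N_0=N_0(K)$ with the following
property. Let $A$ be a graph on a set $U$ of $N\ge N_0$ vertices with $e(A)\le KN$ and
$\Delta(A)\le\theta N$. Let $F\subseteq U\times U$ be such that every $a\in U$ is the first entry of at
most $\theta N$ pairs in $F$ and every $b\in U$ is the second entry of at most $\theta N$ pairs in $F$.
Then there is a permutation $\tau$ of $U$ such that $(x,\tau(x))\notin F$ for all $x\in U$ and no edge
$xy$ of $A$ satisfies $\tau(x)\tau(y)\in E(A)$.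
\end{lemma}

If all degrees were bounded, we could start from any permutation and remove conflicts by exchanging
two images: only few exchanges could create a new conflict. A vertex of degree $\theta N$ spoils this
argument. We therefore first place the vertices of large degree on an independent set of vertices of
small degree, and place other vertices of that independent set on them.

\begin{proof}
Put
\[
\beta=\frac1{10K},\qquad D=160K^2,\qquad
\theta=\min\Bigl\{\frac{\beta^2}{32KD},\ \frac\beta8,\ \frac1{8(D+1)}\Bigr\},
\]
and choose $N_0>4(1+D+2D^2)$. In this proof degrees and neighborhoods refer to $A$. Let $B$ be the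
set of vertices of degree greater than $D$; the other vertices are \emph{small}. Then
$|B|\le 2KN/D=\beta N/8\le N/80$.

At least $N/2$ vertices are small, and they induce a graph of average degree at most
$2KN/(N/2)=4K$. By Tur\'an's theorem, a graph with $s$ vertices and average degree $\bar d$ has an
independent set of at least $s/(\bar d+1)$ vertices. So there is an independent set $I$ of small
vertices with
\[
|I|\ge\frac{N/2}{4K+1}\ge\frac N{10K}=\beta N .
\]

\emph{Phase 1: placing $B$ into $I$.} We define $\tau(x)\in I$ for $x\in B$, one vertex at a time,
with distinct values. In Phase~2 each $y\in B$ will receive a preimage $c\in I$, and an edge $xc$ with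
$x\in B$ would be bad if $\tau(x)\in N(y)$. So $c$ must avoid the neighborhoods of all $x\in B$ with
$\tau(x)\in N(y)$, and we must keep the total size of these neighborhoods small. For $y\in B$ let
\[
\omega(y)=\sum\{d(x): x\in B\text{ already placed},\ \tau(x)\in N(y)\},
\]
and call $y$ saturated if $\omega(y)\ge\beta N/4$. When placing $x$, we avoid
\begin{itemize}
\item the elements of $I$ already used, at most $|B|\le\beta N/8$ of them;
\item the elements $i$ with $(x,i)\in F$, at most $\theta N\le\beta N/8$ of them;
\item the elements adjacent to a saturated $y$. Images are small vertices, so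
$\sum_{y\in B}\omega(y)\le D\sum_{x\in B}d(x)\le2KDN$. Hence at most $8KD/\beta$ vertices are
saturated, and
they exclude at most $\frac{8KD}\beta\,\theta N\le\beta N/4$ elements.
\end{itemize}
In total at most $\beta N/2<|I|$ elements are excluded, so $x$ can be placed. A single placement
increases $\omega(y)$ by at most $\theta N$, and not at all once $y$ is saturated. So at the end
$\omega(y)\le\beta N/4+\theta N\le3\beta N/8$ for all $y\in B$.

\emph{Phase 2: placing vertices of $I$ onto $B$.} For each $y\in B$ in turn choose
$c=\tau^{-1}(y)\in I$, different from the previous choices, with $(c,y)\notin F$ and not adjacent to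
any $x\in B$ with $\tau(x)\in N(y)$. At most $\beta N/8+\beta N/8+\omega(y)\le5\beta N/8<|I|$
elements are excluded, so the choice is possible. Let $I'$ be the set of chosen vertices $c$.

Now $\tau$ is injective on $B\cup I'$, with image $\tau(B)\cup B$. No edge inside $B\cup I'$ is mapped
to an edge: edges inside $B$ are mapped into the independent set $I$; there are no edges inside
$I'\subseteq I$; edges between $B$ and $I'$ were treated in Phase~2.

\emph{Phase 3: the small vertices.} Let $R=U\setminus(B\cup I')$ and $R'=U\setminus(B\cup\tau(B))$.
Then $|R|=|R'|=N-2|B|\ge N/2$, and all vertices in $R\cup R'$ are small. Let $F'$ be the set of pairs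
$(a,b)\in R\times R'$ that lie in $F$ or for which some placed vertex $p\in B\cup I'$ satisfies
$ap\in E(A)$ and $b\,\tau(p)\in E(A)$. Given $a$, there are at most $D$ choices for $p$ and then at most
$\theta N$ for $b$; given $b$, there are at most $D$ choices for $\tau(p)$ and then at most $\theta N$
for $a$. So each $a$ and each $b$ lies in at most $(D+1)\theta N$ pairs of $F'$.

For a bijection $\varphi:R\to R'$, a conflict is an edge $ac$ of $A[R]$ with
$\varphi(a)\varphi(c)\in E(A)$, or a vertex $a\in R$ with $(a,\varphi(a))\in F'$. Choose $\varphi$ with
the minimum number of conflicts, and suppose that $a$ is involved in a conflict. We look for $a'\in R$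
such that
\begin{itemize}
\item $a'\ne a$ and $a'\notin N(a)$;
\item $(a,\varphi(a'))\notin F'$ and $(a',\varphi(a))\notin F'$;
\item no $c\in N(a)\cap R$ has $\varphi(c)\in N(\varphi(a'))$;
\item no $c\in N(a')\cap R$ has $\varphi(c)\in N(\varphi(a))$.
\end{itemize}
These conditions exclude at most $1+D$, at most $2(D+1)\theta N$, at most $D^2$ and at most $D^2$
vertices, respectively. For the last two, $\varphi(a')$ must avoid the neighborhoods of the at most $D$
vertices $\varphi(c)$, $c\in N(a)\cap R$, and $a'$ must avoid the neighborhoods of the at most $D$
vertices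
$\varphi^{-1}(b)$, $b\in N(\varphi(a))\cap R'$. In total at most $1+D+2D^2+N/4<N/2\le|R|$ vertices are
excluded, so $a'$ exists. Exchange the images of $a$ and $a'$. Since $aa'\notin E(A)$, every edge of
$A[R]$ at $a$ or $a'$ has its other end at a vertex whose image did not change, and the conditions
say that no conflict involves $a$ or $a'$ now. Other conflicts are not affected. So the number of
conflicts has dropped, a contradiction. Hence $\varphi$ has no conflicts.

Extend $\tau$ by $\varphi$. By the definition of $F'$, no edge between $B\cup I'$ and $R$ is mapped to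
an edge, and no pair $(x,\tau(x))$ is in $F$. So $\tau$ is as required.
\end{proof}

\section{From partners and decoys to a near packing}\label{sec:extend}

We now state exactly what partners and decoys have to satisfy. Think of $H$ as the set of hubs, of
$w_u$ as the partner of $u$, and of $f(x)$ as the decoy of $x$. The set $N_u$ consists of the neighbors
of $w_u$ that are neither hubs nor partners; it has to be treated with care because in the second copy
$w_u$ inherits the huge neighborhood of $u$.

\begin{lemma}\label{lem:extend}
Let $k\ge1$ be an integer, let $K\ge1$, and put $\theta=\theta(2K)$, with $\theta(\cdot)$ and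
$N_0(\cdot)$ as in Lemma~\ref{lem:pack}. Let $G=(V,E)$ have order $n\ge2N_0(2K)$ and $e(G)\le Kn$. Let
$H\subseteq V$, let $u\mapsto w_u$ be an injection $H\to V\setminus H$ with image $W$, and put
\[
N_u=N(w_u)\setminus(H\cup W)\quad(u\in H),\qquad \mathcal N=\bigcup_{u\in H}N_u .
\]
Let $f:\mathcal N\to V\setminus(H\cup W\cup\mathcal N)$ be an injection with image $Y$, let
$Z=H\cup W\cup\mathcal N\cup Y$, and let $\nu_u=|\{x\in N_u: uf(x)\in E\}|$ for $u\in H$. Assume:
\begin{enumerate}
\item[\textup{(P1)}] if $u\ne v$ are in $H$ and $w_uw_v\in E$, then $uv\notin E$;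
\item[\textup{(P2)}] for each $x\in\mathcal N$ there is at most one $v\in H$ with $x\in N_v$ and
$vf(x)\in E$;
\item[\textup{(P3)}] $Y$ is independent, and at most one $y_0\in Y$ has neighbors in $\mathcal N$; if
there is such a $y_0=f(x_0)$, then $vy_0\notin E$ for all $v\in H$ with $x_0\in N_v$;
\item[\textup{(P4)}] $|N(w_u)\cap H|+\nu_u\le k$ for all $u\in H$;
\item[\textup{(P5)}] $d(v)\le\frac12\theta n$ for all $v\notin H$, and
$\sum_{p\in\mathcal N\cup Y}d(p)\le\frac12\theta n$, and $|Z|\le\frac n2$.
\end{enumerate}
Then $G$ has a near packing admitting $\mathcal D_k$.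
\end{lemma}

Condition (P4) is the main one. The vertices $u$ and $w_u$ may each meet at most $k$ common edges, and
the proof will show that these come only from the hub neighbors of $w_u$ and from those $x\in N_u$
whose decoy is adjacent to $u$. Conditions (P1)--(P3) keep the other common edges inside $Z$ under
control, and (P5) makes
Lemma~\ref{lem:pack} applicable outside $Z$. The exception $y_0$ in (P3) is needed for decoys that we
cannot choose freely, such as $z$ in Example~\ref{ex:a}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[box/.style={draw,rounded corners,minimum width=1.8cm,minimum height=0.8cm}]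
\node[box] (H) at (0,1.8) {$H$};
\node[box] (W) at (4,1.8) {$W$};
\node[box] (Y) at (0,0) {$Y$};
\node[box] (N) at (4,0) {$\mathcal N$};
\node[box,minimum width=5.8cm] (R) at (2,-1.7) {$V\setminus Z$};
\draw[<->,thick] (H) -- node[above] {$u\leftrightarrow w_u$} (W);
\draw[<->,thick] (Y) -- node[below] {$f(x)\leftrightarrow x$} (N);
\draw[dashed] (W) -- (Y);
\draw[dashed] (W.east) to[bend left=60] (R.east);
\draw[dashed] (Y.north west) to[out=150,in=210,looseness=4] (Y.south west);
\end{tikzpicture}
\caption{The permutation $\sigma$ exchanges hubs $u\in H$ with partners $w_u\in W$, exchanges the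
other neighbors $x\in\mathcal N$ of partners with decoys $f(x)\in Y$, and maps the remaining set
$V\setminus Z$ to itself. Dashed lines mark pairs of sets between which (or, for $Y$, inside which) $G$ has no
edges.}
\label{fig:blocks}
\end{figure}

\begin{proof}
The sets $H,W,\mathcal N,Y$ are pairwise disjoint. Let $\sigma$ exchange $u\leftrightarrow w_u$ for
$u\in H$ and $x\leftrightarrow f(x)$ for $x\in\mathcal N$; see Figure~\ref{fig:blocks}. On
$V'=V\setminus Z$ let $\sigma$ be the permutation $\tau$ given by Lemma~\ref{lem:pack}, with constant
$2K$, for $A=G[V']$ and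
\[
F=\{(a,b)\in V'\times V':\ \text{some }p\in\mathcal N\cup Y\text{ satisfies } ap\in E
\text{ and } b\,\sigma(p)\in E\}.
\]
The lemma applies: by (P5), $|V'|\ge n/2\ge N_0(2K)$, so $e(A)\le Kn\le2K|V'|$ and
$\Delta(A)\le\frac12\theta n\le\theta|V'|$. Each $a$, and each $b$, lies in at most
$\sum_{p\in\mathcal N\cup Y}d(p)\le\frac12\theta n\le\theta|V'|$ pairs of $F$, since $\sigma$ permutes
$\mathcal N\cup Y$.

We determine all common edges $pq$. Note that $\sigma^{-1}=\sigma$ on $Z$, and that
\begin{equation}\label{eq:NW}
N(w_u)\subseteq H\cup W\cup\mathcal N\qquad(u\in H),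
\end{equation}
so partners have no neighbors in $Y$ or $V'$.

\smallskip\noindent
\emph{Edges meeting $V'$.} If $p,q\in V'$, then $pq$ is not common by Lemma~\ref{lem:pack}. Let
$p\in Z$ and $q\in V'$, and put $a=\tau^{-1}(q)\in V'$. If $pq$ is common, then $pq\in E$ and
$\sigma(p)a\in E$. For $p\in\mathcal N\cup Y$ this says that $(a,q)\in F$ (use $\sigma(p)$ as the
vertex in the definition of $F$), which is impossible as $q=\tau(a)$. For $p\in W$, the edge $pq$
contradicts \eqref{eq:NW}. For $p\in H$, we have $\sigma(p)\in W$, and the edge $\sigma(p)a$
contradicts \eqref{eq:NW}.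

\smallskip\noindent
\emph{Edges inside $H\cup W$.} If $p,q\in H$ or $p,q\in W$, there are $u\neq v$ in $H$ with
$uv\in E$ and $w_uw_v\in E$, contrary to (P1). There remain
\begin{itemize}
\item[(a)] edges $w_vu$ with $u,v\in H$, where $w_vu\in E$ and $vw_u\in E$ (possibly $u=v$).
\end{itemize}

\noindent
\emph{Edges between $H\cup W$ and $\mathcal N\cup Y$.} If $p\in W$ and $q\in Y$, then $pq\notin E$ by
\eqref{eq:NW}. If $p=u\in H$ and $q\in\mathcal N$, then the preimage $w_uf(q)$ is not an edge, again by
\eqref{eq:NW}. There remain
\begin{itemize}
\item[(b)] edges $w_vx$ with $x\in\mathcal N$, where $x\in N_v$ and $vf(x)\in E$;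
\item[(c)] edges $uf(x)$ with $u\in H$ and $x\in\mathcal N$, where $x\in N_u$ and $uf(x)\in E$.
\end{itemize}

\noindent
\emph{Edges inside $\mathcal N\cup Y$.} As $Y$ is independent, $p$ and $q$ are not both in $Y$, and not
both in $\mathcal N$, since then the preimages would be in $Y$. If $p=x\in\mathcal N$ and
$q=f(x')\in Y$, then $xf(x')\in E$ and $f(x)x'\in E$. So both $f(x')$ and $f(x)$ have neighbors in
$\mathcal N$, and $f(x)=f(x')=y_0$ by (P3). There remains
\begin{itemize}
\item[(d)] possibly the edge $x_0y_0$.
\end{itemize}

We count. A partner $w_u$ is in at most $|N(w_u)\cap H|$ edges of type (a) and in $\nu_u$ edges of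
type (b). A hub $u$ is in at most $|N(w_u)\cap H|$ edges of type (a), because such an edge $w_vu$
requires $v\in N(w_u)\cap H$, and in $\nu_u$ edges of type (c). By (P4), these vertices have common
degree at most $k$. By (P2), a vertex $x\in\mathcal N$ is in at most one edge of type (b) and $f(x)$
in at most one edge of type (c). By (P3), if $y_0$ exists, then $x_0$ is in no edge of type (b) and
$y_0$ in none of type
(c). So vertices of $\mathcal N\cup Y$ have common degree at most $1\le k$. Vertices of $V'$ have
common degree $0$.
\end{proof}

\section{Finding partners and decoys}\label{sec:proof}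

We prove the ``if'' part of Theorem~\ref{thm:class}. Let $k\ge1$. Decreasing $\varepsilon$ makes the
statement stronger, so we may assume $0<\varepsilon\le\frac12$. Put $K=\frac{k+3}2$; then
$2\le K\le k+1$, because $k\ge1$. Fix, in this order,
\[
\theta=\theta(2K),\qquad L=\Bigl\lceil\frac{8K(k+1)}\varepsilon\Bigr\rceil,\qquad
\eta=\frac\varepsilon{8(k+3)},\qquad D_0=\frac{4K}\eta,\qquad \zeta=\frac1{16}\min\{\eta,\theta\},
\]
\[
\rho_0=\frac\zeta{3L},\qquad \kappa=\frac\zeta{2KL},\qquad \rho_i=\rho_0\kappa^i\ (i\ge1),\qquad
J=\Bigl\lceil\frac{4K}\eta\Bigr\rceil .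
\]
Partners will have degree at most $L$ and freely chosen decoys degree at most $D_0$; a vertex will
count as adjacent to nearly everything if it has fewer than $\eta n$ non-neighbors; $\zeta n$ is the
order of the numbers of excluded vertices in our choices; the $\rho_i$ are candidates for the threshold
that defines hubs. All constants depend only on $k$ and $\varepsilon$. We assume that $n$ is large in
terms of them, and $O(1)$ denotes quantities bounded in terms of them. Let $G=(V,E)$ be a graph of order
$n$ that is not $k$-exceptional, with $e(G)\le(K-\varepsilon)n$.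

\subsection*{Step 1: hubs, and a gap below them}

If hubs were the vertices of degree at least $\rho n$ for an arbitrary constant $\rho$, there could be
about $2K/\rho$ of them, and
their partners could have about $L\cdot 2K/\rho$ neighbors of degree just below $\rho n$. The sum of
these degrees would not be small compared to $n$, as (P5) demands. So we look for a threshold with few
vertices just below it.

Since $\sum_vd(v)\le2Kn$ and the intervals $[\rho_{i+1}n,\rho_in)$ are disjoint, there is
$j\in\{0,\dots,J-1\}$ such that the vertices with $\rho_{j+1}n\le d(v)<\rho_jn$, which we call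
\emph{mid} vertices, have degree sum at most $2Kn/J\le\frac\eta2n$. Fix this $j$. The \emph{hubs} are
the vertices in
\[
H=\{v:d(v)\ge\rho_jn\},\qquad h=|H|\le\frac{2K}{\rho_j}=O(1).
\]
At most $\frac\eta2n$ vertices have a mid neighbor. All nonhubs have degree less than $\rho_jn$, and
a nonhub neighbor of a vertex without mid neighbors has degree less than $\rho_{j+1}n$. We shall use
\begin{equation}\label{eq:gap}
hL\rho_{j+1}\le\frac{2K}{\rho_j}\,L\,\kappa\rho_j=\zeta,\qquad 2L\rho_j\le\zeta,\qquad \rho_j\le\zeta .
\end{equation}

For $v\in V$ let $M(v)=V\setminus(N(v)\cup\{v\})$ be the set of its non-neighbors, and call $v$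
\emph{full} if $|M(v)|<\eta n$. Full vertices are hubs. For a hub that is not full, decoys will be
easy to find; the full vertices are the problem. If there are many vertices of degree at most $k$,
these serve as partners for all hubs. Otherwise, we now show, there is at most one full vertex.

\subsection*{Step 2: two cases, and a reservoir of partners}

\emph{Case 1} is that at least $\eta n$ vertices have degree at most $k$; \emph{Case 2} is that fewer
than $\eta n$ vertices do.

\emph{In Case 2 there is at most one full vertex.} Suppose that $u_1\ne u_2$ are full. Their degrees are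
at least $n-1-\eta n$, all but at most $\eta n$ of the other degrees are at least $k+1$, and
$2e(G)\le(k+3-2\varepsilon)n$. Hence
\[
(k+1)(n-2-\eta n)\le\sum_{v\ne u_1,u_2}d(v)\le(k+3-2\varepsilon)n-2(n-1-\eta n),
\]
that is, $(2\varepsilon-(k+3)\eta)n\le2k+4$. As $(k+3)\eta=\varepsilon/8$, this fails for large $n$.

For $v\in V$ let $d_H(v)=|N(v)\cap H|$. Let $S$ be the set of all $v\notin H$ without mid neighbors
such that
\[
d(v)\le k\ \text{ in Case 1},\qquad\qquad d(v)\le L\ \text{ and }\ d_H(v)\le k\ \text{ in Case 2}.
\]
Most partners will be taken from $S$. In both cases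
\begin{equation}\label{eq:S}
|S|\ge\frac\eta2n .
\end{equation}
In Case 1 this is clear, since vertices of degree at most $k$ are not hubs and at most $\frac\eta2n$
vertices have a mid neighbor. In Case 2, the number of nonhubs with at least $k+1$ hub neighbors is at
most
\[
\frac{e(G)}{k+1}\le\frac{K-\varepsilon}{k+1}n\le\Bigl(1-\frac\varepsilon{k+1}\Bigr)n,
\]
and at most $\frac{2Kn}L\le\frac{\varepsilon n}{4(k+1)}$ vertices have degree greater than $L$. So
$|S|\ge\bigl(\frac{3\varepsilon}{4(k+1)}-\frac\eta2\bigr)n-h\ge\frac\eta2n$, because
$\eta<\frac{3\varepsilon}{4(k+1)}$ and $n$ is large.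

\subsection*{Step 3: the partner of a full vertex}

We choose a set $H_0\subseteq H$ with $|H_0|\le2$ and distinct partners $w_u\notin H$ of degree at most
$L$ for
$u\in H_0$. The partners of the other hubs will follow in Step~4. We distinguish the following cases.

\begin{itemize}
\item \emph{Case 1}, and \emph{Case 2a: Case 2, no full vertex.} Put $H_0=\emptyset$.
\item \emph{Case 2b: Case 2, one full vertex $u$, and $\delta(G)\le k$.} Put $H_0=\{u\}$ and let $w_u$
be a vertex of degree at most $k$; it is a nonhub.
\end{itemize}

In the remaining cases there is one full vertex $u$, and $\delta(G)\ge k+1$. As $G$ is not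
$k$-exceptional, $d(u)\neq n-1$, so $M(u)\ne\emptyset$. These are the situations of
Examples~\ref{ex:a} and~\ref{ex:b}, and as there we want a partner of $u$ of degree exactly $k+1$ whose
only hub neighbor is $u$. Let
\[
S_1=\{v\notin H:\ d(v)=k+1,\ N(v)\cap H=\{u\}\}.
\]
Every $v\in S_1$ has exactly $k\ge1$ nonhub neighbors. To see that $S_1$ is large, we let every nonhub
$v$ pay for its degree and, once more, for its edges to hubs, and compare with a budget of $k+3$ per
vertex: let
\[
c(v)=d(v)+d_H(v)-(k+3)\qquad(v\notin H).
\]
Since $\sum_{v\notin H}d_H(v)\le\sum_{v\in H}d(v)$, we have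
\begin{equation}\label{eq:charge}
\sum_{v\notin H}c(v)\le2e(G)-(k+3)(n-h)\le-2\varepsilon n+(k+3)h .
\end{equation}
If $v\notin H$ and $v\in N(u)$, then $d(v)\ge k+1$ and $d_H(v)\ge1$, so $c(v)\ge-1$, with equality if
and only if $v\in S_1$. The other nonhubs lie in $M(u)$; there are fewer than $\eta n$ of them, and
they satisfy $c(v)\ge-2$. So \eqref{eq:charge} gives
\begin{equation}\label{eq:S1}
|S_1|\ge2\varepsilon n-2\eta n-(k+3)h\ge\varepsilon n .
\end{equation}

\begin{itemize}
\item \emph{Case 2c: there is $z\in M(u)\setminus H$.} Fix $z$. Since $d(z)<\rho_jn$, we can choose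
$w_u\in S_1\setminus(N(z)\cup\{z\})$ by \eqref{eq:S1}. Put $H_0=\{u\}$. (Later $z$ will be the decoy of
a neighbor of $w_u$.)
\item \emph{Case 2d: $M(u)\subseteq H$.} Fix $z\in M(u)$. It is a hub, and not full, since $u$ is the only
full vertex. By the claim below there are adjacent vertices $w\in S_1$ and $w'\notin H$ with
$d(w')\le L$ and $d_H(w')\le k$. Put $H_0=\{u,z\}$, $w_u=w$ and $w_z=w'$.
\end{itemize}

\begin{claim}
In Case 2d there are $w\in S_1$ and a nonhub neighbor $w'$ of $w$ with $d(w')\le L$ and
$d_H(w')\le k$.
\end{claim}

\begin{proof}
The idea is that nonhubs unsuitable as $w'$ exceed the budget so much that they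
compensate for the neighbors they spoil in $S_1$. Let
\[
T=\{t\notin H:\ d(t)>L\ \text{ or }\ d_H(t)\ge k+1\},
\]
which is disjoint from $S_1$ because $k+1\le L$ and $1\le k$. Let $S_1'$ be the set of
those $v\in S_1$ all of whose nonhub neighbors lie in $T$. We must show $S_1'\ne S_1$.

In Case 2d all nonhubs are in $N(u)$, so $d_H(v)\ge1$ for all $v\notin H$; moreover $c(v)\ge0$ for
all nonhubs $v\notin S_1$, and $c(v)=-1$ for $v\in S_1$. Let $t\in T$ and let $d'(t)=d(t)-d_H(t)$ be
the number of its nonhub neighbors; then $c(t)=d'(t)+2d_H(t)-(k+3)$. If $d_H(t)\ge k+1$, then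
$c(t)\ge d'(t)+k-1\ge d'(t)$. If $d_H(t)\le k$, then $d(t)>L$, and $L\ge\frac{16(k+1)}\varepsilon$
as $K\ge2$, so $d'(t)\ge L+1-k\ge\frac{2(k+1)}\varepsilon$, and
\[
c(t)\ge d'(t)+2-(k+3)=d'(t)-(k+1)\ge\Bigl(1-\frac\varepsilon2\Bigr)d'(t).
\]
So the bound $c(t)\ge(1-\frac\varepsilon2)d'(t)$ holds for all $t\in T$. Each vertex of $S_1'$ has at
least one nonhub neighbor,
which then lies in $T$. Hence
\[
\sum_{t\in T}c(t)\ge\Bigl(1-\frac\varepsilon2\Bigr)\sum_{t\in T}|N(t)\cap S_1'|
\ge\Bigl(1-\frac\varepsilon2\Bigr)|S_1'| .
\]
It follows that
\[
\sum_{v\notin H}c(v)\ge-|S_1|+\Bigl(1-\frac\varepsilon2\Bigr)|S_1'|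
\ge-|S_1\setminus S_1'|-\frac\varepsilon2n .
\]
Together with \eqref{eq:charge} this yields
$|S_1\setminus S_1'|\ge\frac32\varepsilon n-(k+3)h>0$. Any $w\in S_1\setminus S_1'$ has a nonhub
neighbor $w'\notin T$.
\end{proof}

\subsection*{Step 4: the other partners}

For the hubs $v\in H\setminus H_0$ choose, one after the other, partners $w_v\in S$ such that
\begin{itemize}
\item $w_v$ is different from, and not adjacent to, all previously chosen partners (including those
from Step~3);
\item $w_v$ is not adjacent to any nonhub neighbor of a previously chosen partner;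
\item in Case 2c, $w_v\notin N(z)\cup\{z\}$.
\end{itemize}
To see that this is possible, note that the partners chosen in Step~3 have together at most $2L$
nonhub neighbors, each of degree less than $\rho_jn$. The partners chosen from $S$ have together at
most $hL$ nonhub neighbors, each of degree less than $\rho_{j+1}n$, because vertices of $S$ have no mid
neighbors. So at each choice the number of excluded vertices is at most
\[
h+(h+2)L+(2L\rho_j+hL\rho_{j+1})n+1+\rho_jn\le3\zeta n+O(1)<\frac\eta2n\le|S|,
\]
by \eqref{eq:gap}, \eqref{eq:S} and $\zeta\le\eta/16$.

Define $W$, $N_v$ and $\mathcal N$ as in Lemma~\ref{lem:extend}. As there are $h$ partners, each of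
degree at most $L$, we have $|\mathcal N|\le hL$, and the bounds on the degrees of their nonhub
neighbors give
\begin{equation}\label{eq:calN}
|\mathcal N|\le hL,\qquad \sum_{x\in\mathcal N}d(x)\le(2L\rho_j+hL\rho_{j+1})n\le2\zeta n .
\end{equation}
By the choice of the partners:
\begin{itemize}
\item[(i)] the sets $N_v$, $v\in H$, are pairwise disjoint, except that $N_u$ and $N_z$ may intersect
in Case 2d;
\item[(ii)] there is no edge inside $W$, except for $w_uw_z$ in Case 2d.
\end{itemize}

\subsection*{Step 5: decoys}

The aim is that $\nu_v=0$ for every hub $v$ that is not full: all decoys of vertices of $N_v$ will be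
non-neighbors of $v$. For a full vertex we use at most one non-neighbor as a decoy, namely $z$ in
Case 2c, and begin with this one.

In Case 2c we have $N_u=N(w_u)\setminus H$ by (ii), and this set has $k\ge1$
elements. Pick $x_0\in N_u$ and put $f(x_0)=z$. This is allowed: $z\notin H$, and $z\notin W\cup\mathcal N$
because no partner lies in $N(z)\cup\{z\}$.

For all other $x\in\mathcal N$ choose $f(x)$, one after the other, such that
\begin{itemize}
\item[(D1)] $d(f(x))\le D_0$, and if $x\in N_v$ for a hub $v$ that is not full, then $f(x)\in M(v)$;
\item[(D2)] $f(x)\notin H\cup W\cup\mathcal N$, $f(x)$ has no neighbor in $\mathcal N$, and $f(x)$ is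
different from and not adjacent to all previously chosen decoys (including $z$ in Case 2c).
\end{itemize}
In (D1) there is at most one such $v$: by (i), the only possible overlap is that of $N_u$ and $N_z$ in
Case 2d, where $u$ is full. As $|M(v)|\ge\eta n$ for non-full $v$, and at most $2Kn/D_0=\frac\eta2n$
vertices have degree greater than $D_0$, at least $\frac\eta2n$ vertices satisfy (D1). By
\eqref{eq:calN}, condition (D2) excludes at most
\[
2h+hL+2\zeta n+hL(D_0+1)+1+\rho_jn\le3\zeta n+O(1)<\frac\eta2n
\]
vertices. So the choice is possible. Let $Y=f(\mathcal N)$.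

\subsection*{Step 6: verification}

We check the hypotheses of Lemma~\ref{lem:extend}.

(P1) By (ii), only the edge $w_uw_z$ in Case 2d has to be considered, and $uz\notin E$ there.

(P2) If $x$ lies in only one set $N_v$, there is nothing to show. Otherwise $x\in N_u\cap N_z$ in
Case 2d, and $zf(x)\notin E$ by (D1), so only $v=u$ can satisfy $vf(x)\in E$.

(P3) By (D2), $Y$ is independent, and only the decoy $z$ in Case 2c can have neighbors in $\mathcal N$.
In that case $y_0=z=f(x_0)$; by (i), $u$ is the only hub $v$ with $x_0\in N_v$, and $uz\notin E$.

(P4) In Case 1, for every hub $v$,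
\[
|N(w_v)\cap H|+\nu_v\le|N(w_v)\cap H|+|N_v|\le d(w_v)\le k .
\]
In Case 2, let first $v$ be a hub that is not full. Its partner satisfies $d_H(w_v)\le k$, because
$w_v\in S$ or, in Case 2d, $v=z$ and $w_v=w'$. Moreover $\nu_v=0$, since $f(x)\in M(v)$ for all
$x\in N_v$; note that $x_0\notin N_v$ in Case 2c by (i). So the sum is at most $k$. Finally, consider
the full vertex $u$, if there is one.
\begin{itemize}
\item Case 2b: the sum is at most $d(w_u)\le k$.
\item Case 2c: $|N(w_u)\cap H|=1$ and $|N_u|=k$, and $uf(x_0)=uz\notin E$. The sum is at most
$1+(k-1)=k$.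
\item Case 2d: $|N(w_u)\cap H|=1$, and $N_u\subseteq N(w_u)\setminus(H\cup\{w_z\})$ has at most $k-1$
elements, since $w_z=w'$ is one of the $k$ nonhub neighbors of $w_u=w$. The sum is at most $k$.
\end{itemize}

(P5) Vertices outside $H$ have degree less than $\rho_0n\le\zeta n\le\frac12\theta n$. By
\eqref{eq:calN}, (D1) and $d(z)<\rho_jn$ in Case 2c,
\[
\sum_{p\in\mathcal N\cup Y}d(p)\le2\zeta n+hLD_0+\rho_jn\le4\zeta n\le\frac12\theta n ,
\]
and $|Z|\le2h+2hL\le\frac n2$.

Since $e(G)\le Kn$ and $n\ge2N_0(2K)$, Lemma~\ref{lem:extend} gives a near packing of $G$ admitting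
$\mathcal D_k$. (If $H=\emptyset$, then $Z=\emptyset$, and only Lemma~\ref{lem:pack} is used.) This
completes the proof of Theorem~\ref{thm:class}, and with it that of Theorem~\ref{thm:main}. \qed

\begin{remark}
The hypothesis $k\ge1$ was used several times: in Lemma~\ref{lem:extend}, where vertices of
$\mathcal N\cup Y$ may meet one common edge; in the inequalities $2\le K\le k+1$, the second of which
gives the size of the
reservoir $S$; in Cases 2c and 2d, where vertices of $S_1$ must have a nonhub neighbor; and in the
proof of the claim, for the disjointness of $S_1$ and $T$ and for $c(t)\ge d'(t)$ when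
$d_H(t)\ge k+1$. The
gap $\varepsilon n$ between $e(G)$ and $\frac{k+3}2n$ was used only in Case 2, for the bound
\eqref{eq:S}, the uniqueness of the full
vertex, and \eqref{eq:charge}. In the graph of Proposition~\ref{prop:opt} all vertices other than $u$
have degree at least $k+2$, so $S_1$ is empty.
\end{remark}

\begin{thebibliography}{1}
\bibitem{NP}
\emph{Near Packings Of Graphs},
\url{http://home.agh.edu.pl/~zakandrz/Publikacje/near-packing2.pdf}.
\end{thebibliography}

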